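\title{Reflectionless Jacobi matrices on a compact set form a torus}

\begin{abstract}
Let $K\subset\mathbb R$ be a compact set of positive Lebesgue measure, and let $\mathcal R_0(K)$ be the space of whole-line Jacobi matrices that have spectrum in $K$ and are reflectionless on $K$. We prove that $\mathcal R_0(K)$ is always homeomorphic to a product of circles, one for each gap of $K$. The homeomorphism is explicit: it evaluates a half-line $m$-function at one point of each gap. The main step is injectivity, which we obtain from the cross ratio of the half-line functions of two matrices and from the fact that a nonzero function with nonnegative imaginary part on the upper half-plane cannot decay faster than $1/z$.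
\end{abstract}

\section{The question and the result}\label{sec:intro}

A whole-line \emph{Jacobi matrix} is a bounded self-adjoint operator $J$ on $\ell^2(\mathbb Z)$ of the form
\[
(Ju)_n=a_nu_{n+1}+a_{n-1}u_{n-1}+b_nu_n,\qquad a,b\in\ell^\infty(\mathbb Z),\quad a_n\ge0,\quad b_n\in\mathbb R .
\]
Its Green functions are $g_n(z)=\langle\delta_n,(J-z)^{-1}\delta_n\rangle$ for $z\in\mathbb C^+=\{\operatorname{Im}z>0\}$, and the boundary values $g_n(t)=\lim_{y\to0^+}g_n(t+iy)$ exist for almost every $t\in\mathbb R$. We call $J$ \emph{reflectionless} on a Borel set $A\subset\mathbb R$ if $\operatorname{Re}g_n(t)=0$ for almost every $t\in A$ and every $n\in\mathbb Z$. For a compact set $K\subset\mathbb R$ of positive Lebesgue measure $|K|$, let $\mathcal R_0(K)$ be the set of all $J$ that are reflectionless on $K$ and satisfy $\sigma(J)\subset K$. It carries the topology of coefficientwise convergence, which is induced by the metric $\sum_n2^{-|n|}(|a_n-\tilde a_n|+|b_n-\tilde b_n|)$ and makes $\mathcal R_0(K)$ compact. For example, the matrix with $a_n=1$, $b_n=0$ has $g_n(z)=\frac1{2\pi}\int_0^{2\pi}(2\cos\vartheta-z)^{-1}\,d\vartheta=-(z^2-4)^{-1/2}$,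 so it lies in $\mathcal R_0([-2,2])$.

A \emph{gap} of $K$ is a bounded component of $\mathbb R\setminus K$. Let $N=N(K)\in\{0,1,2,\dots\}\cup\{\infty\}$ be the number of gaps, and let $\mathbb T^N$ be the product of $N$ circles with the product topology; $\mathbb T^0$ is a point and $\mathbb T^\infty$ is the countable product.

To see what the reflectionless condition controls, write $g_0(z)=\int(s-z)^{-1}\,d\rho_0(s)$, where $\rho_0$ is the spectral measure of $\delta_0$. The function $g_0$ maps $\mathbb C^+$ to itself, so $\arg g_0$ is a bounded harmonic function; its boundary values determine $g_0$ up to a positive factor, and $g_0(z)\sim-1/z$ fixes the factor. For $J\in\mathcal R_0(K)$ these boundary values are almost completely prescribed. They are $\pi/2$ almost everywhere on $K$, $0$ to the left of $K$ and $\pi$ to the right of $K$. On a gap $(l,r)$ the function $g_0$ is real and increasing, so its argument is $\pi$ on $(l,\mu)$ and $0$ on $(\mu,r)$ for a unique $\mu\in[l,r]$. Thus $g_0$ depends on one point of each closed gap. When $\mu$ lies inside the gap it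 is an eigenvalue of exactly one of the two half-line matrices obtained by deleting the site $0$ (Lemma~\ref{lem:gap}), and recording which one turns the closed gap into two copies of $[l,r]$ glued at their endpoints, that is, into a circle. One is led to guess $\mathcal R_0(K)\cong\mathbb T^{N(K)}$.

There is also a reason for doubt. These data describe the half-line spectral measures in the gaps and their absolutely continuous parts, but not the singular mass that they may put on $K$ itself. Already for two intervals and one isolated point a whole segment of matrices shares the same data (Example~\ref{ex:point}), and for a general $K$, say a Cantor set of positive measure, it is not evident that this additional freedom leaves the topology unchanged.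

The following is known.
\begin{itemize}
\item[(i)] If $K$ is a disjoint union of $N+1$ compact intervals, some of which may be single points, then $\mathcal R_0(K)$ is homeomorphic to $\mathbb T^N$.
\item[(ii)] $\mathcal R_0(K)\cong\mathbb T^\infty$ for certain infinite gap sets \cite{SY}.
\item[(iii)] $\mathcal R_0(K)$ is always pathwise connected.
\end{itemize}
The question posed in \cite{RJM} is whether there is any $K$ for which $\mathcal R_0(K)$ is not a torus, that is, not homeomorphic to $\mathbb T^{N(K)}$. We show that there is none.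

Let $[c,d]$ be the convex hull of $K$, so $c<d$, and let $G_j=(l_j,r_j)$ be the gaps, indexed by $1\le j\le N$, or by $j\ge1$ if $N=\infty$. Then $[c,d]$ is the disjoint union of $K$ and the $G_j$. Put $\ell_j=(r_j-l_j)/2$, choose points $t_j\in G_j$, and write $t_j=\frac{l_j+r_j}2+e_j$ and $\varepsilon_j=e_j/\ell_j\in(-1,1)$. We assume
\begin{equation}\label{eq:eps}
\sum_j\varepsilon_j^2<\infty .
\end{equation}
The midpoints of the gaps always satisfy \eqref{eq:eps}, and for finite $N$ it is no restriction. Let $J_+$ and $J_-$ be the compressions of $J$ to $\ell^2(\{1,2,\dots\})$ and $\ell^2(\{\dots,-2,-1\})$, let $m_\pm(z)=\langle\delta_{\pm1},(J_\pm-z)^{-1}\delta_{\pm1}\rangle$, and set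
\begin{equation}\label{eq:M}
M_+=a_0^2m_+,\qquad M_-=z-b_0+a_{-1}^2m_-,\qquad H=M_++M_- .
\end{equation}
For $J\in\mathcal R_0(K)$ the function $M_+$ extends meromorphically across each gap and is real there (Lemmas~\ref{lem:refl} and~\ref{lem:gap}), so $M_+(t_j)$ is a point of the circle $\widehat{\mathbb R}=\mathbb R\cup\{\infty\}$.

\begin{theorem}\label{thm:main}
Let $K\subset\mathbb R$ be compact with $|K|>0$, and let the points $t_j\in G_j$ satisfy \eqref{eq:eps}. Then
\[
\Theta:\mathcal R_0(K)\to\widehat{\mathbb R}^{N},\qquad\Theta(J)=\bigl(M_+(t_j)\bigr)_j ,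
\]
is well defined and is a homeomorphism. In particular, $\mathcal R_0(K)$ is homeomorphic to $\mathbb T^{N(K)}$ for every compact $K\subset\mathbb R$ of positive Lebesgue measure.
\end{theorem}

The value $M_+(t_j)$ depends on the entire spectral measure of $J_+$, its singular part on $K$ included, and this is what the coordinates $\mu$ lack. Of the known results we use only (i), and only to prove that $\Theta$ is onto when $N$ is finite; the compactness of $\mathcal R_0(K)$ comes out of a limit argument that we need anyway. Section~\ref{sec:half} develops the functions $M_\pm$. Sections~\ref{sec:one} and~\ref{sec:cross} treat the case of one gap by hand and introduce the cross ratio on which the proof of injectivity in Section~\ref{sec:inj} rests. Section~\ref{sec:onto} proves continuity and surjectivity.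

\section{The half-line functions}\label{sec:half}

\subsection{Facts on Herglotz functions}
A \emph{Herglotz function} is a holomorphic map $F:\mathbb C^+\to\mathbb C^+$. Boundary values are vertical limits, $F(t)=\lim_{y\to0^+}F(t+iy)$. On $\overline{\mathbb C^+}\setminus\{0\}$ we take $\arg$ with values in $[0,\pi]$; this defines $\log F$ for Herglotz $F$, and $\sqrt{z-p}=\exp(\frac12\log(z-p))$ for real $p$. The boundary value of this root at $x$ is positive for $x>p$ and equals $i\sqrt{p-x}$ for $x<p$. The Poisson kernel is $P_{x+iy}(t)=\frac1\pi\frac y{(t-x)^2+y^2}$. We use the following standard facts.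
\begin{itemize}
\item[(H1)] A Herglotz function has finite nonzero boundary values almost everywhere.
\item[(H2)] A bounded harmonic function $h$ on $\mathbb C^+$ has boundary values almost everywhere, and $h(z)=\int P_z(t)h(t)\,dt$. Conversely, the Poisson integral of $f\in L^\infty(\mathbb R)$ has boundary values $f$ almost everywhere.
\item[(H3)] A nonnegative harmonic function on $\mathbb C^+$ has the form $h(z)=\beta\operatorname{Im}z+\int P_z\,d\tau$ with $\beta\ge0$ and a positive measure $\tau$. Then $yh(iy)=\beta y^2+\frac1\pi\int\frac{y^2}{t^2+y^2}\,d\tau(t)$ is nondecreasing in $y$; so if $yh(iy)\to0$ as $y\to\infty$, then $\beta=0$, $\tau=0$ and $h\equiv0$.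
\item[(H4)] (Privalov) A bounded holomorphic function on $\mathbb C^+$ whose boundary values vanish on a set of positive measure is identically zero. Applied to the difference of the bounded functions $(F-i)/(F+i)$, this shows that two Herglotz functions whose boundary values agree on a set of positive measure are equal.
\item[(H5)] For a finite positive measure $\nu$ with compact support let $S_\nu(z)=\int(s-z)^{-1}\,d\nu(s)$. The measures $\frac1\pi\operatorname{Im}S_\nu(t+iy)\,dt$ tend weakly to $\nu$ as $y\to0^+$. So on an open interval to which $\operatorname{Im}S_\nu$ extends continuously, $\nu$ is absolutely continuous. In general the absolutely continuous part of $\nu$ has density $\frac1\pi\operatorname{Im}S_\nu(t)$, and $\nu(\{x\})=\lim_{y\to0^+}y\operatorname{Im}S_\nu(x+iy)$. A Herglotz function that extends continuously to $\mathbb R\setminus[c,d]$ with real values equals $A+\beta z+S_\nu$ with $A\in\mathbb R$, $\beta\ge0$ and $\nu$ supported in $[c,d]$.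
\end{itemize}

\subsection{The Schur complement and the shift}
Let $T$ be a bounded self-adjoint operator, $\delta$ a unit vector, $b=\langle\delta,T\delta\rangle$, $\eta=T\delta-b\delta$, and $T'$ the compression of $T$ to $\delta^\perp$. Then
\begin{equation}\label{eq:schur}
\langle\delta,(T-z)^{-1}\delta\rangle=\frac1{b-z-\langle\eta,(T'-z)^{-1}\eta\rangle},\qquad z\in\mathbb C^+ .
\end{equation}
Indeed, if $(T-z)^{-1}\delta=x\delta+y$ with $y\perp\delta$, then $(b-z)x+\langle\eta,y\rangle=1$ and $x\eta+(T'-z)y=0$; eliminate $y$.

Let $m_\pm^{(n)}$, $M_\pm^{(n)}$ be the functions $m_\pm$, $M_\pm$ with the site $n$ in place of $0$, so that $M_+^{(n)}=a_n^2m_+^{(n)}$ and $M_-^{(n)}=z-b_n+a_{n-1}^2m_-^{(n)}$. Deleting the site $n$ splits $J$ into a direct sum of two half-line matrices, and \eqref{eq:schur} gives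
\begin{equation}\label{eq:g}
g_n=-\frac1{M_+^{(n)}+M_-^{(n)}},\qquad\text{in particular}\quad g_0=-\frac1H .
\end{equation}
Applied to the compressions of $J$ to $\{n+1,n+2,\dots\}$ and to $\{\dots,n-1,n\}$ at their end sites, \eqref{eq:schur} gives $-1/m_+^{(n)}=z-b_{n+1}+M_+^{(n+1)}$ and $m_-^{(n+1)}=-1/M_-^{(n)}$. Hence
\begin{equation}\label{eq:shift}
M_+^{(n+1)}=-\frac{a_n^2}{M_+^{(n)}}-z+b_{n+1},\qquad M_-^{(n+1)}=z-b_{n+1}-\frac{a_n^2}{M_-^{(n)}},
\end{equation}
where the first identity requires $a_n>0$. This explains the asymmetry in \eqref{eq:M}: in passing from $n$ to $n+1$, the functions $M_+$ and $-M_-$ are moved by the same M\"obius map $\xi\mapsto-a_n^2/\xi-z+b_{n+1}$, which has real coefficients when $z$ is real. Adding the identities \eqref{eq:shift} for $n=0$ gives $M_+^{(1)}+M_-^{(1)}=-a_0^2H/(M_+M_-)$, so for $a_0>0$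
\begin{equation}\label{eq:g1}
a_0^2g_1=\frac{M_+M_-}{H}=-g_0M_+M_- .
\end{equation}
Finally, by the spectral theorem,
\begin{equation}\label{eq:nu}
M_+=S_{\nu_+},\qquad M_-=z-b_0+S_{\nu_-},\qquad\nu_+(\mathbb R)=a_0^2,\quad\nu_-(\mathbb R)=a_{-1}^2,
\end{equation}
where $\nu_+$ and $\nu_-$ are $a_0^2$ and $a_{-1}^2$ times the spectral measures of $(J_\pm,\delta_{\pm1})$. They are supported in the convex hull of $\sigma(J)$, because $J_\pm$ are compressions of $J$. The functions $M_-$ and $H$ are Herglotz, and so is $M_+$ if $a_0>0$.

\subsection{Behavior on $K$ and in a gap}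
The reflectionless condition concerns the sums $M_+^{(n)}+M_-^{(n)}$. Used at neighboring sites, it ties $M_+$ to $M_-$.

\begin{lemma}\label{lem:refl}
Let $|K|>0$ and $J\in\mathcal R_0(K)$. Then:
\begin{itemize}
\item[(a)] $a_n>0$ for all $n$;
\item[(b)] $M_+=-\overline{M_-}$ and $\operatorname{Im}M_\pm>0$ almost everywhere on $K$;
\item[(c)] the pair $M_+,M_-$ determines $J$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $\mathcal R_0(K)$ is invariant under shifts of the index, so suppose $a_0=0$. Then $M_+=0$ and $g_0=-1/M_-$, so by (H1) the boundary values of $M_-$ are purely imaginary and nonzero almost everywhere on $K$. Put $a=a_{-1}$ and $Q=M_-^{(-1)}$; by \eqref{eq:shift}, $M_-=z-b_0-a^2/Q$. If $a=0$, then $M_-(t)=t-b_0$ is real, a contradiction. Let $a>0$. Since $a_0=0$, formula \eqref{eq:schur} gives $M_+^{(-1)}=a^2/(b_0-z)$. For almost every $t\in K$, with $s=t-b_0\ne0$, the conditions $\operatorname{Re}g_{-1}=0$ and $\operatorname{Re}M_-=0$ read $\operatorname{Re}Q=a^2/s$ and $\operatorname{Re}(1/Q)=s/a^2$. So $\operatorname{Re}Q/|Q|^2=1/\operatorname{Re}Q$,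 which forces $Q$ to be real. Then $M_-(t)$ is real, again a contradiction.

(b) By (H1), $g_0,g_1\in i(0,\infty)$ almost everywhere on $K$. So $H=iy$ with $y>0$, and $M_+M_-=-a_0^2g_1/g_0$ is real by \eqref{eq:g1}. Write $M_+=p+iq$ and $M_-=-p+i(y-q)$. Then $0=\operatorname{Im}(M_+M_-)=p(y-2q)$. Thus at almost every point of $K$ either $y=2q$, which says $M_+=-\overline{M_-}$, or $\operatorname{Re}M_+=0$. The same alternative holds at the site $1$. Since $M_+$ and $-M_-$ are moved by the same real M\"obius map, for almost every $t$ the relation $M_+=-\overline{M_-}$ holds at the site $0$ if and only if it holds at the site $1$. At almost every point of $K$ where it fails we therefore have $\operatorname{Re}M_+=\operatorname{Re}M_+^{(1)}=0$. But if $M_+(t)$ is imaginary and nonzero, then \eqref{eq:shift} gives $\operatorname{Re}M_+^{(1)}(t)=b_1-t$, which vanishes at one point only. So the relation holds almost everywhere on $K$, and then $\operatorname{Im}M_\pm=y/2>0$.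

(c) The expansion $M_+^{(n)}=-a_n^2/z+O(|z|^{-2})$ at infinity gives $a_n$. By \eqref{eq:shift}, $-a_n^2/M_+^{(n)}-z=M_+^{(n+1)}-b_{n+1}$; its limit at infinity gives $b_{n+1}$, and then $M_+^{(n+1)}$ is known. So $M_+$ determines $a_0,b_1,a_1,\dots$. Likewise $M_-^{(n)}=z-b_n-a_{n-1}^2/z+O(|z|^{-2})$ gives $b_n$ and $a_{n-1}$, and since $a_{n-1}>0$ the second identity in \eqref{eq:shift} can be solved for $M_-^{(n-1)}$. So $M_-$ determines $b_0,a_{-1},b_{-1},\dots$.
\end{proof}

\begin{remark}\label{rem:waves}
Let all $a_n>0$, let $z\in\mathbb C^+$, and let $\psi^\pm\ne0$ solve the difference equation $J\psi=z\psi$ and be square summable at $\pm\infty$. Restricting to the half-lines gives $(J_+-z)\psi^+=-a_0\psi^+_0\delta_1$ and $(J_--z)\psi^-=-a_{-1}\psi^-_0\delta_{-1}$, hence $M_+=-a_0\psi^+_1/\psi^+_0$ and $M_-=z-b_0-a_{-1}\psi^-_{-1}/\psi^-_0=a_0\psi^-_1/\psi^-_0$. So $M_+$ and $-M_-$ record, in the same coordinate, the directions of the two solutions, and Lemma~\ref{lem:refl}(b) says that on $K$ these directions are complex conjugates of each other, as are those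 of the waves $e^{\pm in\vartheta}$ for constant coefficients.
\end{remark}

\begin{lemma}\label{lem:gap}
Let $a_0>0$ and let $G$ be a bounded open interval with $G\cap\sigma(J)=\emptyset$. Then:
\begin{itemize}
\item[(a)] the restriction of $\nu_++\nu_-$ to $G$ is zero or a single atom, at a point $\mu$, of mass at least $\operatorname{dist}(\mu,\mathbb R\setminus G)^2$; this atom belongs entirely to $\nu_+$ or entirely to $\nu_-$;
\item[(b)] $M_\pm$ extend meromorphically across $G$, are real on $G$, have positive derivative off their poles, and have at most one pole in $G$, of the form $\kappa/(\mu-z)$ with $\kappa>0$;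
\item[(c)] $M_+(x)\ne-M_-(x)$ in $\widehat{\mathbb R}$ for every $x\in G$.
\end{itemize}
\end{lemma}

\begin{proof}
The spectral measure $\rho_0$ is a probability measure on $\sigma(J)\subset\mathbb R\setminus G$. So $g_0=S_{\rho_0}$ is analytic across $G$, real on $G$, and $0<g_0'(x)=\int(s-x)^{-2}\,d\rho_0(s)\le\operatorname{dist}(x,\mathbb R\setminus G)^{-2}$. Hence $g_0$ has at most one zero $\mu$ in $G$, and it is simple. The function $H=-1/g_0=z-b_0+S_{\nu_++\nu_-}$ is real analytic on $G\setminus\{\mu\}$ and has principal part $g_0'(\mu)^{-1}/(\mu-z)$ at $\mu$. By (H5), $\nu_++\nu_-$ vanishes on $G\setminus\{\mu\}$ and has mass $1/g_0'(\mu)$ at $\mu$. If both $\nu_+$ and $\nu_-$ had an atom at $\mu$, then $M_+M_-$ would have a double pole and $H$ a simple pole there, so $g_1$ would have a pole by \eqref{eq:g1}, although $\mu\notin\sigma(J)$. This proves (a). Part (b) follows from (a) and \eqref{eq:nu}: off the poles $M_+'=\int(s-x)^{-2}\,d\nu_+>0$ because $\nu_+\ne0$, and $M_-'\ge1$. For (c), $M_+(x)$ and $M_-(x)$ are not both infinite, by (a). If exactly one is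 infinite there is nothing to prove, and if both are finite, then $H(x)g_0(x)=-1$ shows $H(x)\ne0$.
\end{proof}

By Lemmas~\ref{lem:refl}(a) and~\ref{lem:gap}(b), the map $\Theta$ is well defined.

\section{One gap, and an isolated point}\label{sec:one}

Let $K=[c,l]\cup[r,d]$ with $c<l<r<d$, and put $R=\sqrt{z-c}\,\sqrt{z-l}\,\sqrt{z-r}\,\sqrt{z-d}$. For $\mu\in[l,r]$ consider $R/(z-\mu)$, with the argument $\frac12\sum_p\arg(z-p)-\arg(z-\mu)$, where $p$ runs over $c,l,r,d$. This is a bounded harmonic function whose boundary values, read from right to left on the intervals cut out by $d,r,\mu,l,c$, are $0,\frac\pi2,\pi,0,\frac\pi2,\pi$. In particular $R/(z-\mu)$ is Herglotz.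

Let $J\in\mathcal R_0(K)$, and let $\mu\in[l,r]$ be the point with $g_0<0$ on $(l,\mu)$ and $g_0>0$ on $(\mu,r)$. Since $\arg H=\pi-\arg g_0$, the boundary values of $\arg H$ are the six values just listed. By (H2) and $H\sim z$,
\begin{equation}\label{eq:Hone}
H=\frac{R}{z-\mu}=z-b_0+O(|z|^{-1}),\qquad b_0=\frac{c+l+r+d}2-\mu .
\end{equation}
This function extends continuously to $\mathbb R\setminus\{\mu\}$. If $\mu\in(l,r)$, then $R(\mu)<0$ and $H$ has principal part $|R(\mu)|/(\mu-z)$; if $\mu\in\{l,r\}$, then $H=O(|z-\mu|^{-1/2})$ and $R(\mu)=0$. By (H5), $\nu_++\nu_-$ consists of an absolutely continuous part on $K$ and the atom $|R(\mu)|\delta_\mu$. The absolutely continuous parts of $\nu_+$ and $\nu_-$ agree by Lemma~\ref{lem:refl}(b), and the atom goes to one side by Lemma~\ref{lem:gap}(a). So $\nu_+-\nu_-=\epsilon|R(\mu)|\delta_\mu$ with $\epsilon=\pm1$, and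
\begin{equation}\label{eq:Done}
M_\pm=\frac{H\mp D}2,\qquad D=M_--M_+=z-b_0+\frac{\epsilon|R(\mu)|}{z-\mu}.
\end{equation}
Thus $J$ is determined by $(\mu,\epsilon)$, and $\epsilon$ is irrelevant when $\mu\in\{l,r\}$: this is the circle of Section~\ref{sec:intro}. The argument worked because $\nu_++\nu_-$ has no singular part on $K$. Adding one point to $K$ destroys this.

\begin{example}\label{ex:point}
Fix $x\in(l,r)$ and let $K^*=K\cup\{x\}$, which has the two gaps $(l,x)$ and $(x,r)$. Let $H=R/(z-x)$ and $b_0=\frac{c+l+r+d}2-x$. By (H5), $H=z-b_0+S_\nu$, where $\nu$ has an absolutely continuous part on $K$ and the atom $|R(x)|\delta_x$. For $|s|\le|R(x)|/2$ the measures $\nu_\pm=\frac12\nu\pm s\delta_x$ are positive and have compact infinite support. Orthonormalizing the polynomials in $L^2(\nu_\pm)$ produces half-line Jacobi matrices $J_\pm$ with positive off-diagonal entries and spectral measures proportional to $\nu_\pm$; join them by $b_0$, $a_0^2=\nu_+(\mathbb R)$ and $a_{-1}^2=\nu_-(\mathbb R)$ to a matrix $J_s$. Then $M_\pm=(H\mp D)/2$ with $D=z-b_0+2s/(z-x)$.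

We claim $J_s\in\mathcal R_0(K^*)$. On $K$ the function $H$ is imaginary and $D$ is real, so $M_+=-\overline{M_-}$. By \eqref{eq:shift} this relation passes to every site, almost everywhere on $K$, so each $M_+^{(n)}+M_-^{(n)}$ is imaginary there and $\operatorname{Re}g_n=0$ by \eqref{eq:g}. Since $H$ has no zeros off $K$, both $g_0=-1/H$ and $g_1=M_+M_-/(a_0^2H)$ extend continuously to $\mathbb R\setminus K^*$ with real values, so the spectral measures of $\delta_0$ and $\delta_1$ are supported in $K^*$. The vectors $J_s^k\delta_0$, $J_s^k\delta_1$ span a dense subspace because all $a_n>0$, so $\sigma(J_s)\subset K^*$.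

All matrices $J_s$ have the same $g_0=-(z-x)/R$, which is negative on $(l,x)$ and positive on $(x,r)$. In both gaps the point $\mu$ is the endpoint $x$, so the data $(\mu,\epsilon)$ do not see $s$. The coordinates of Theorem~\ref{thm:main} do, since $M_+(t)=\frac12(H(t)-t+b_0)+s/(x-t)$.
\end{example}

\section{The cross ratio of two matrices}\label{sec:cross}

Let $K$ be arbitrary again, let $J,\widetilde J\in\mathcal R_0(K)$, and mark the objects of $\widetilde J$ with a tilde. If $\Theta(J)=\Theta(\widetilde J)$, the difference $M_+-\widetilde M_+$ tends to vanish at the points $t_j$, but it has poles in the gaps and no sign on $K$. A quantity that is unaffected by poles should be invariant under M\"obius maps, and the four points $M_+$, $\widetilde M_+$, $-M_-$, $-\widetilde M_-$ offer one: their cross ratio. Put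
\[
u=M_+-\widetilde M_+,\qquad v=M_--\widetilde M_-,\qquad H_1=M_++\widetilde M_-,\qquad H_2=\widetilde M_++M_- .
\]
The functions $H,\widetilde H,H_1,H_2$ are Herglotz, and $H_1+H_2=H+\widetilde H$. In $H_1H_2-H\widetilde H$ the terms $M_+\widetilde M_+$ and $M_-\widetilde M_-$ cancel, and what remains is $M_+M_-+\widetilde M_+\widetilde M_--M_+\widetilde M_--\widetilde M_+M_-=uv$. Therefore
\begin{equation}\label{eq:W}
W:=\frac{H_1H_2}{H\widetilde H}=1+\frac{uv}{H\widetilde H}.
\end{equation}

\begin{lemma}\label{lem:W}
Let $|K|>0$ and $J,\widetilde J\in\mathcal R_0(K)$.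
\begin{itemize}
\item[(a)] Almost everywhere on $K$, $\displaystyle W=1+\frac{|M_+-\widetilde M_+|^2}{4\operatorname{Im}M_+\operatorname{Im}\widetilde M_+}\ge1$.
\item[(b)] $W-1=O(|z|^{-3})$ as $|z|\to\infty$ in $\mathbb C^+$.
\item[(c)] If $W\equiv1$, then $J=\widetilde J$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:refl}(b), almost everywhere on $K$ we have $v=-\overline u$, $H=2i\operatorname{Im}M_+$ and $\widetilde H=2i\operatorname{Im}\widetilde M_+$; insert this in \eqref{eq:W} to get (a). By \eqref{eq:nu}, $u=O(|z|^{-1})$, $v=O(1)$ and $H\widetilde H\sim z^2$, which gives (b). If $W\equiv1$, then $uv\equiv0$ on $\mathbb C^+$, so $u\equiv0$ or $v\equiv0$. As $v=-\overline u$ almost everywhere on $K$, both $u$ and $v$ vanish almost everywhere on $K$. Since $|K|>0$, (H4) gives $M_\pm=\widetilde M_\pm$, and Lemma~\ref{lem:refl}(c) gives $J=\widetilde J$.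
\end{proof}

For one gap these three properties and a degree count prove that $\Theta$ is injective.

\begin{example}\label{ex:onegap}
Let $K=[c,l]\cup[r,d]$ as in Section~\ref{sec:one}, let $t\in(l,r)$, and suppose $M_+(t)=\widetilde M_+(t)$ in $\widehat{\mathbb R}$. By \eqref{eq:W}, \eqref{eq:Hone} and \eqref{eq:Done},
\[
\Pi:=R^2(W-1)=uv\,(z-\mu)(z-\tilde\mu),\qquad uv=\tfrac14\bigl[(H-\widetilde H)^2-(D-\widetilde D)^2\bigr].
\]
So $\Pi$ is a rational function whose poles can only be at $\mu$ and $\tilde\mu$. It has none. By symmetry, look at $\mu$. If $\mu\in\{l,r\}$, then $u,v=O(|z-\mu|^{-1/2})$. If $\mu\in(l,r)$ and $\mu\ne\tilde\mu$, only one of $u,v$ has a pole at $\mu$, and it is simple. If $\mu=\tilde\mu\in(l,r)$, then $uv$ has at most a double pole. In each case the factor $(z-\mu)(z-\tilde\mu)$ makes $\Pi$ bounded near $\mu$. So $\Pi$ is a polynomial, of degree at most $1$ by Lemma~\ref{lem:W}(b). Inside $K$ we have $R^2<0$, so $\Pi\le0$ on $K$ by Lemma~\ref{lem:W}(a). Finally $\Pi(t)=0$. If $M_+(t)=\widetilde M_+(t)$ is finite, then $u(t)=0$, and $v$ is either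 finite at $t$ or has a simple pole there with $t\in\{\mu,\tilde\mu\}$. If it is infinite, then $\mu=\tilde\mu=t$, $v$ is finite and $u$ has at most a simple pole at $t$. A polynomial of degree at most $1$ that is $\le0$ at $l$ and at $r$ and vanishes at a point in between is zero. Hence $W\equiv1$ and $J=\widetilde J$.
\end{example}

With infinitely many gaps there are no degrees to count, so we recast the argument. Let $E=R/(z-t)$. By the list of arguments in Section~\ref{sec:one}, $E=i|E|$ on both intervals of $K$, and $E$ is real off $K$. So $E(W-1)$ has nonnegative imaginary part on $K$, is real off $K$, has no pole at $t$ because $W(t)=1$, and is $O(|z|^{-2})$. If the sign of the imaginary part passes from the boundary to $\mathbb C^+$, then (H3) forces $E(W-1)\equiv0$. Two things must be supplied for general $K$. First, boundary values almost everywhere do not control an unbounded function: $2/(z^2-1)$ is real almost everywhere on $\mathbb R$ and is $O(|z|^{-2})$. We have no bound on $W$ near $K$, so we replace $W-1$ by a bounded function. Second, $E$ becomes an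 infinite product whose behavior near $K$ is delicate, so we work with finite partial products and estimate the error.

\section{Injectivity}\label{sec:inj}

Throughout this section $J,\widetilde J\in\mathcal R_0(K)$ and $M_+(t_j)=\widetilde M_+(t_j)$ in $\widehat{\mathbb R}$ for all $j$.

\subsection{A bounded substitute for $W-1$}
Let $L=\log H_1+\log H_2-\log H-\log\widetilde H$, so that $e^L=W$ on $\mathbb C^+$, and let
\[
\theta=\operatorname{Im}L=\arg H_1+\arg H_2-\arg H-\arg\widetilde H .
\]

\begin{lemma}\label{lem:theta}
$|\theta|<\pi$ on $\mathbb C^+$.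
\end{lemma}

\begin{proof}
The argument of a sum of two points of $\mathbb C^+$ lies between their arguments. With $\Sigma=H_1+H_2=H+\widetilde H$ this gives
\[
\min(\arg H_1,\arg H_2)\le\arg\Sigma\le\max(\arg H,\arg\widetilde H).
\]
Also $\max(\arg H_1,\arg H_2)-\min(\arg H,\arg\widetilde H)<\pi$. Adding, $\theta<\pi$. Exchanging the roles of the two pairs gives $-\theta<\pi$.
\end{proof}

So $W$ avoids the negative half-axis, $\sqrt W:=e^{L/2}$ is the principal square root and has positive real part, and
\begin{equation}\label{eq:Lambda}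
\Lambda:=\frac{\sqrt W-1}{\sqrt W+1}=\frac{W-1}{(\sqrt W+1)^2}
\end{equation}
is holomorphic on $\mathbb C^+$ with $|\Lambda|<1$ and $|\Lambda|\le|W-1|$. It keeps the zeros, the decay and, on $K$, the sign of $W-1$. There is a price. Off $K$ the function $W$ is real, but where it is negative $\Lambda$ is not real. From $\Lambda=1-2/(\sqrt W+1)$ we get $\operatorname{Im}\Lambda=2\operatorname{Im}\sqrt W/|\sqrt W+1|^2$, so the sign of $\operatorname{Im}\Lambda$ is the sign of $\theta$, and we must find that sign. It is here that the monotonicity in Lemma~\ref{lem:gap}(b) and the hypothesis at $t_j$ enter.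

\begin{lemma}\label{lem:Lambda}
The boundary values of $\Lambda$ satisfy, almost everywhere on the sets named:
\begin{itemize}
\item[(a)] $0\le\Lambda<1$ on $K$;
\item[(b)] $\operatorname{Im}\Lambda\ge0$ on $(d,\infty)$ and on each $(l_j,t_j)$;
\item[(c)] $\operatorname{Im}\Lambda\le0$ on $(-\infty,c)$ and on each $(t_j,r_j)$.
\end{itemize}
Moreover, $\Lambda$ extends analytically to a neighborhood of each $t_j$ with $\Lambda(t_j)=0$, and $\Lambda=O(|z|^{-3})$ as $|z|\to\infty$ in $\mathbb C^+$.
\end{lemma}

\begin{proof}
The decay follows from $|\Lambda|\le|W-1|$ and Lemma~\ref{lem:W}(b). At almost every real point the four functions $H,\widetilde H,H_1,H_2$ have finite nonzero boundary values, by (H1); there $\theta\in[-\pi,\pi]$ and $\sqrt W=|W|^{1/2}e^{i\theta/2}$ have boundary values, and we consider only such points. On $K$ we have $W\ge1$, so $\theta=0$, $\sqrt W\ge1$, and (a) follows. Off $K$ the four values are real, so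
\begin{equation}\label{eq:count}
\theta/\pi=\mathbf 1_{H_1<0}+\mathbf 1_{H_2<0}-\mathbf 1_{H<0}-\mathbf 1_{\widetilde H<0}.
\end{equation}
On $(d,\infty)$ the Green functions $g_0,\tilde g_0$ are negative, so $H,\widetilde H>0$ and $\theta\ge0$. On $(-\infty,c)$ they are positive, so $H,\widetilde H<0$ and $\theta\le0$.

Fix a gap $G_j$. The signs in \eqref{eq:count} jump at poles, and to see what cancels we use angles. Parametrize $\widehat{\mathbb R}$ by $\tan\phi$, $\phi\in\mathbb R/\pi\mathbb Z$. By Lemma~\ref{lem:gap}(b) there is a continuous, strictly increasing function $\alpha$ on $G_j$ with $\tan\alpha=M_+$: take $\alpha=\arctan M_+$ if there is no pole, and if there is a pole $\mu$, where $M_+$ tends to $+\infty$ from the left and to $-\infty$ from the right, put $\alpha(\mu)=\pi/2$ and add $\pi$ to the right of $\mu$. In the same way we obtain a strictly increasing $\tilde\alpha$ with $\tan\tilde\alpha=\widetilde M_+$, and strictly decreasing $\gamma,\tilde\gamma$ with $\tan\gamma=-M_-$, $\tan\tilde\gamma=-\widetilde M_-$. Each may be changed by a multiple of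 $\pi$. By hypothesis we can arrange $\alpha(t_j)=\tilde\alpha(t_j)$. By Lemma~\ref{lem:gap}(c), the continuous functions $\alpha-\gamma$ and $\tilde\alpha-\tilde\gamma$ avoid $\pi\mathbb Z$, so we can then arrange
\begin{equation}\label{eq:angles}
0<\alpha-\gamma<\pi,\qquad0<\tilde\alpha-\tilde\gamma<\pi\qquad\text{on }G_j .
\end{equation}
Put $p=\alpha-\tilde\gamma$ and $q=\tilde\alpha-\gamma$. Both are strictly increasing, and $p(t_j)=(\tilde\alpha-\tilde\gamma)(t_j)$ and $q(t_j)=(\alpha-\gamma)(t_j)$ lie in $(0,\pi)$.

For a real $\phi$ with $\cos\phi\ne0$ write $\phi=\arctan(\tan\phi)+\pi k(\phi)$ with $k(\phi)\in\mathbb Z$. If $\tan\phi\ne\tan\psi$ are finite, then $\phi-\psi-\pi(k(\phi)-k(\psi))$ lies in $(-\pi,\pi)$ and has the sign of $\tan\phi-\tan\psi$. Hence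
\[
\mathbf 1_{\tan\phi-\tan\psi<0}=k(\phi)-k(\psi)-\lfloor(\phi-\psi)/\pi\rfloor .
\]
Apply this to $H_1=\tan\alpha-\tan\tilde\gamma$, $H_2=\tan\tilde\alpha-\tan\gamma$, $H=\tan\alpha-\tan\gamma$ and $\widetilde H=\tan\tilde\alpha-\tan\tilde\gamma$, off the finitely many poles. In \eqref{eq:count} all terms $k(\cdot)$ cancel, the integer parts belonging to $H$ and $\widetilde H$ are zero by \eqref{eq:angles}, and we are left with
\[
\theta/\pi=-\lfloor p/\pi\rfloor-\lfloor q/\pi\rfloor .
\]
On $(t_j,r_j)$ we have $p,q>0$, so $\theta\le0$; on $(l_j,t_j)$ we have $p,q<\pi$, so $\theta\ge0$. This proves (b) and (c).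

It remains to examine $t_j$. From $\tan\phi-\tan\psi=\sin(\phi-\psi)/(\cos\phi\cos\psi)$, with all cosines canceling,
\[
W=\frac{\sin p\,\sin q}{\sin(\alpha-\gamma)\sin(\tilde\alpha-\tilde\gamma)}
\]
on $G_j$ off the poles. The right side is continuous on $G_j$ and equals $1$ at $t_j$. As $W$ is meromorphic near $t_j$, it is analytic there with $W(t_j)=1$. On a small disk about $t_j$ the principal root of $W$ is analytic and agrees with $e^{L/2}$ in $\mathbb C^+$, so \eqref{eq:Lambda} extends $\Lambda$, and $\Lambda(t_j)=0$.
\end{proof}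

\subsection{Comparison functions}
The factor $\sqrt{z-c}\sqrt{z-d}$ equals $i$ times its modulus on $[c,d]$ and is real outside. To make it real on a gap $G_j$ we multiply by $\sqrt{z-l_j}\sqrt{z-r_j}$. This factor has opposite signs on the two sides of the gap and grows at infinity; dividing by $z-t_j$ repairs both defects, at the cost of a pole that $\Lambda(t_j)=0$ will absorb. For finite $n\le N$ let
\[
E_n=\sqrt{z-c}\,\sqrt{z-d}\,\prod_{j\le n}s_j,\qquad s_j=\frac{\sqrt{z-l_j}\,\sqrt{z-r_j}}{z-t_j},\qquad K_n=[c,d]\setminus\bigcup_{j\le n}G_j .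
\]

\begin{lemma}\label{lem:E}
\begin{itemize}
\item[(a)] $E_n$ extends continuously to $\overline{\mathbb C^+}\setminus\{t_1,\dots,t_n\}$, and $(z-t_j)E_n$ is bounded near $t_j$. On $K_n$ we have $E_n=i|E_n|$. For $j\le n$, $E_n>0$ on $(l_j,t_j)$ and $E_n<0$ on $(t_j,r_j)$. Also $E_n>0$ on $(d,\infty)$ and $E_n<0$ on $(-\infty,c)$.
\item[(b)] $|E_n|\le B:=\frac{d-c}2\prod_j(1-\varepsilon_j^2)^{-1/2}<\infty$ on $K_n$, for every $n$.
\item[(c)] There is $C$, independent of $n$, with $|E_n(z)|\le C|z|$ for $z\in\mathbb C^+$ at distance at least $1$ from $[c,d]$ and from $0$. If $N=\infty$, then $E_n$ converges locally uniformly on $\mathbb C^+$ to a holomorphic function $E$ without zeros.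
\end{itemize}
\end{lemma}

\begin{proof}
(a) For real $x>r_j$ the numerator and denominator of $s_j$ are positive, and for $x<l_j$ both are negative, so $s_j>0$ off $[l_j,r_j]$; at $l_j,r_j$ it vanishes. On $G_j$ we have $s_j=i|s_j|\operatorname{sgn}(x-t_j)$. The factor $\sqrt{x-c}\sqrt{x-d}$ is positive for $x>d$, negative for $x<c$, and in $i[0,\infty)$ on $[c,d]$. A point of $G_j$ lies in no $[l_k,r_k]$ with $k\ne j$, since the endpoints of gaps belong to $K$. So on $G_j$, $j\le n$, we get $E_n=-|E_n|\operatorname{sgn}(x-t_j)$, and the other cases are read off directly.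

(b) Let $x\notin G_j$ and $y=x-\frac{l_j+r_j}2$, so $|y|\ge\ell_j$ and $|s_j(x)|^2=(y^2-\ell_j^2)/(y-e_j)^2$. Expanding both sides verifies
\[
\ell_j^2(y-e_j)^2-(\ell_j^2-e_j^2)(y^2-\ell_j^2)=e_j^2y^2-2\ell_j^2e_jy+\ell_j^4=(e_jy-\ell_j^2)^2\ge0 ,
\]
which gives $|s_j(x)|^2\le\ell_j^2/(\ell_j^2-e_j^2)=(1-\varepsilon_j^2)^{-1}$. Also $\sqrt{(x-c)(d-x)}\le\frac{d-c}2$ on $[c,d]$. The product defining $B$ has factors $\ge1$ and converges by \eqref{eq:eps}.

(c) For $z\in\mathbb C^+$ the function $\arg(z-p)\in(0,\pi)$ increases with $p$. So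
\[
\arg s_j=\tfrac12\bigl[\arg(z-l_j)-\arg(z-t_j)\bigr]+\tfrac12\bigl[\arg(z-r_j)-\arg(z-t_j)\bigr]
\]
is the sum of a number in $(-\frac\pi2,0)$ and a number in $(0,\frac\pi2)$. Hence $\operatorname{Re}s_j>0$, $|s_j+1|\ge1$, and $|s_j-1|\le|s_j^2-1|$. Since $(z-l_j)(z-r_j)=(z-t_j+e_j)^2-\ell_j^2$,
\[
s_j^2-1=\frac{2e_j}{z-t_j}+\frac{e_j^2-\ell_j^2}{(z-t_j)^2},\qquad|s_j-1|\le\ell_j\Bigl(\frac2\delta+\frac{d-c}{2\delta^2}\Bigr)\quad\text{if }\operatorname{dist}(z,[c,d])\ge\delta ,
\]
where we used $|e_j|<\ell_j\le\frac{d-c}2$. As $\sum_j2\ell_j\le d-c$, the series $\sum_j|s_j-1|$ converges uniformly and boundedly on each such set. So the partial products are uniformly bounded there, and they converge to a limit without zeros because no factor vanishes on $\mathbb C^+$.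
\end{proof}

\subsection{The conclusion}

\begin{proposition}\label{prop:inj}
$\Theta$ is injective.
\end{proposition}

\begin{proof}
Let $F_n=E_n\Lambda$. This function is bounded on $\mathbb C^+$. Near $t_j$, $j\le n$, both $(z-t_j)E_n$ and $\Lambda/(z-t_j)$ are bounded. On bounded sets away from these points $E_n$ is bounded and $|\Lambda|<1$. At infinity $F_n=O(|z|^{-2})$. By (H2), $\operatorname{Im}F_n$ is the Poisson integral of its boundary values, which Lemmas~\ref{lem:Lambda} and~\ref{lem:E} describe almost everywhere:
\begin{center}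
\begin{tabular}{l|c|c|l}
set & $E_n$ & $\Lambda$ & $\operatorname{Im}F_n$\\
\hline
$K$ & $i|E_n|$ & $0\le\Lambda<1$ & $|E_n|\Lambda\ge0$\\
$(d,\infty)$; $(l_j,t_j)$ for $j\le n$ & $>0$ & $\operatorname{Im}\Lambda\ge0$ & $E_n\operatorname{Im}\Lambda\ge0$\\
$(-\infty,c)$; $(t_j,r_j)$ for $j\le n$ & $<0$ & $\operatorname{Im}\Lambda\le0$ & $E_n\operatorname{Im}\Lambda\ge0$\\
$G_j$ for $j>n$ & $i|E_n|$ & $|\Lambda|\le1$ & $|E_n|\operatorname{Re}\Lambda\ge-B$
\end{tabular}
\end{center}
Since $P_z\le1/(\pi\operatorname{Im}z)$,
\[
\operatorname{Im}F_n(z)\ge-\frac{B}{\pi\operatorname{Im}z}\sum_{j>n}|G_j| .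
\]
If $N<\infty$, take $n=N$ and put $E=E_N$; the sum is empty. If $N=\infty$, let $n\to\infty$; the sum tends to $0$ while $B$ stays fixed. In both cases $F=E\Lambda$ satisfies $\operatorname{Im}F\ge0$ on $\mathbb C^+$, and $F(iy)=O(y^{-2})$ by Lemma~\ref{lem:E}(c) and the decay of $\Lambda$. By (H3), $\operatorname{Im}F\equiv0$. So $F$ is constant, and the constant is $0$ by the decay. As $E$ has no zeros in $\mathbb C^+$, we get $\Lambda\equiv0$, then $W\equiv1$ by \eqref{eq:Lambda}, and $J=\widetilde J$ by Lemma~\ref{lem:W}(c).
\end{proof}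

\section{Limits, continuity and surjectivity}\label{sec:onto}

Suppose that Jacobi matrices $J_n$ with $\|J_n\|\le C$ converge coefficientwise to $J$. Then $\|J\|\le C$, as one sees from the quadratic forms on finitely supported vectors. For a site $m$, the moment $\langle\delta_m,J^k\delta_m\rangle$ is a polynomial in finitely many coefficients. So the moments of the spectral measures $\rho_m^n$ of $(J_n,\delta_m)$ converge to those of the spectral measure $\rho_m$ of $(J,\delta_m)$; all these measures live on $[-C,C]$, so $\rho_m^n\to\rho_m$ weakly by the Weierstrass approximation theorem. The same reasoning for the half-line matrices gives $\nu_+^n\to\nu_+$ weakly, where $\nu_+^n$ belongs to $J_n$. We recall that weak convergence gives $\limsup\nu^n(I)\le\nu(I)$ for closed $I$ and $\liminf\nu^n(I)\ge\nu(I)$ for open $I$.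

\begin{lemma}\label{lem:compact}
Let $K_1\supset K_2\supset\cdots$ be compact sets with intersection $K$, $|K|>0$, and let $J_n\in\mathcal R_0(K_n)$. Then a subsequence of $(J_n)$ converges coefficientwise to some $J\in\mathcal R_0(K)$. In particular, $\mathcal R_0(K)$ is compact.
\end{lemma}

\begin{proof}
The norms $\|J_n\|$, and with them all coefficients, are bounded by $\max_{x\in K_1}|x|$. A diagonal argument gives a subsequence, again called $(J_n)$, with a coefficientwise limit $J$.

If $x\notin K$, then $x\notin K_{n_0}$ for some $n_0$, and an open interval $I\ni x$ misses $K_n$ for all $n\ge n_0$. Then $\rho_m(I)\le\liminf\rho_m^n(I)=0$ for every $m$, so the spectral projection of $J$ for $I$ annihilates every $\delta_m$, and $x\notin\sigma(J)$.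

The boundary values of the Green functions need not converge pointwise, but the reflectionless condition is linear in their arguments, and these converge weakly. Fix $m$, write $g^n$ and $g$ for the Green functions of $J_n$ and $J$ at $m$, and let $f_n\in L^\infty(\mathbb R)$ be the boundary function of $\arg g^n$, so $0\le f_n\le\pi$. Weak convergence of $\rho_m^n$ gives $g^n\to g$, hence $\arg g^n\to\arg g$, pointwise on $\mathbb C^+$. Since $L^1(\mathbb R)$ is separable, a subsequence of $(f_n)$ has a weak-$*$ limit $f$. Testing against $P_z\in L^1$ and using (H2) shows that $\arg g$ is the Poisson integral of $f$, so $f$ is the boundary function of $\arg g$. As $f_n=\frac\pi2$ almost everywhere on $K_n\supset K$, we get $\int_Af=\frac\pi2|A|$ for all Borel sets $A\subset K$. So $f=\frac\pi2$ and $\operatorname{Re}g=0$ almost everywhere on $K$. The last statement is the case $K_n=K$.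
\end{proof}

Weak convergence of $\nu_+^n$ alone does not give convergence of $M_+$ at a real point $t$, because a small atom very close to $t$ could contribute a large amount and disappear in the limit. The lower bound on the mass in Lemma~\ref{lem:gap}(a) excludes this.

\begin{lemma}\label{lem:cont}
Let $J_n\to J$ coefficientwise with $\sup_n\|J_n\|<\infty$, let the coefficient $a_0$ be positive for $J$ and for all $J_n$, and let $G$ be a bounded open interval disjoint from $\sigma(J)$ and from all $\sigma(J_n)$. Let $M_+^n$ belong to $J_n$. Then $M_+^n(t)\to M_+(t)$ in $\widehat{\mathbb R}$ for every $t\in G$.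
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:gap}(a) we can choose $I=[t-\eta,t+\eta]\subset G$ with $\nu_+(I\setminus\{t\})=0$, and the restriction of $\nu_+^n$ to $I$ is zero or a single atom of mass at least $\kappa=\min_{s\in I}\operatorname{dist}(s,\mathbb R\setminus G)^2>0$.

Suppose $\nu_+(\{t\})=0$. Then $\limsup\nu_+^n(I)\le\nu_+(I)=0$, so $\nu_+^n(I)<\kappa$ and hence $\nu_+^n(I)=0$ for large $n$. If $\varphi$ is continuous and equals $1/(s-t)$ off $I$, then $M_+^n(t)=\int\varphi\,d\nu_+^n\to\int\varphi\,d\nu_+=M_+(t)$.

Suppose $\nu_+(\{t\})>0$, so $M_+(t)=\infty$. For each $\delta\in(0,\eta]$ we have $\liminf\nu_+^n((t-\delta,t+\delta))>0$. So for large $n$ there is an atom $\mu_n\in I$ of mass at least $\kappa$, and $\mu_n\to t$. The rest of $\nu_+^n$ lies off $I$ and contributes at most $\nu_+^n(\mathbb R)/\eta$ in modulus, which is bounded. Thus $M_+^n(t)=\infty$ if $\mu_n=t$, and otherwise $|M_+^n(t)|\ge\kappa/|\mu_n-t|-O(1)$. So $M_+^n(t)\to\infty$ in $\widehat{\mathbb R}$.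
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:refl}(a) and~\ref{lem:cont}, each coordinate of $\Theta$ is continuous on the metric space $\mathcal R_0(K)$, so $\Theta$ is continuous. It is injective by Proposition~\ref{prop:inj}. A continuous injection of a compact space into a Hausdorff space is a homeomorphism onto its image, so it remains to show that $\Theta$ is onto.

\emph{The case $N<\infty$.} Removing $N$ gaps from $[c,d]$ leaves a disjoint union of $N+1$ compact intervals, some possibly points, so $\mathcal R_0(K)\cong\mathbb T^N$ by (i). If $N=0$, both spaces are points. If $N\ge1$, then $\Theta$ is a continuous injection between $N$-dimensional topological manifolds. Invariance of domain states that a continuous injection from an open subset of $\mathbb R^N$ into $\mathbb R^N$ is an open map; applied in charts, it shows that the image of $\Theta$ is open. The image is also compact and nonempty, and $\widehat{\mathbb R}^N$ is connected, so $\Theta$ is onto.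

\emph{The case $N=\infty$.} We fill in all but finitely many gaps. The set $K_n=[c,d]\setminus\bigcup_{j\le n}G_j$ is compact, contains $K$, has convex hull $[c,d]$ and has exactly the gaps $G_1,\dots,G_n$; the sets $K_n$ decrease and their intersection is $K$. Let $(\xi_j)\in\widehat{\mathbb R}^\infty$. The finite case, applied to $K_n$ with the points $t_1,\dots,t_n$, gives $J_n\in\mathcal R_0(K_n)$ with $M_+^n(t_j)=\xi_j$ for $j\le n$. By Lemma~\ref{lem:compact}, a subsequence converges coefficientwise to some $J\in\mathcal R_0(K)$. By Lemma~\ref{lem:refl}(a), all off-diagonal coefficients of $J_n$ and $J$ are positive. For $n\ge j$ the gap $G_j$ is disjoint from $\sigma(J_n)$ and from $\sigma(J)$, so Lemma~\ref{lem:cont} gives $M_+(t_j)=\lim M_+^n(t_j)=\xi_j$ along the subsequence. Hence $\Theta(J)=(\xi_j)$.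
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $|K|>0$ is used in Lemma~\ref{lem:refl}(a) and in Lemma~\ref{lem:W}(c). Without it the reflectionless condition is empty; for $K=\{0,1\}$ every diagonal matrix with entries $0$ and $1$ has spectrum in $K$, and all of them have $M_+=0$, so the values $M_+(t_j)$ do not separate matrices. The inclusion $\sigma(J)\subset K$ gives Lemma~\ref{lem:gap} on each gap and the signs of $H$ outside $[c,d]$. Condition \eqref{eq:eps} is used only for the uniform bound $B$ in Lemma~\ref{lem:E}(b), which makes the contribution of the gaps $G_j$, $j>n$, vanish in the limit; for the midpoints, $B=\frac{d-c}2$.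
\end{remark}

\begin{thebibliography}{9}

\bibitem{RJM}
\emph{Reflectionless Jacobi Matrices},
\texttt{http://www2.math.ou.edu/\textasciitilde{}cremling/research/manuscripts/CIT-2-20-12.pdf}

\bibitem{SY}
Sodin and Yuditskii, 1997.

\end{thebibliography}
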